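\title{Projective planes in varieties of modular ortholattices: a proof of Bruns' conjecture}

\begin{abstract}
We prove Bruns' conjecture: a nontrivial variety of modular ortholattices that is neither the variety of Boolean algebras nor generated by some $MO_n$, $2\le n\le\omega$, contains an ortholattice whose lattice reduct is the subspace lattice of a projective plane. If the subdirectly irreducible members of the variety have unbounded height, the examples are explicit: for a single prime field $F$ and all $n\ge2$, the variety contains the subspace lattice of $F(x_1,\dots,x_{n-1})^n$ with the orthogonality given by the form $\langle 1,x_1,\dots,x_{n-1}\rangle$. The proof coordinatizes long intervals by $*$-regular rings, constructs in such a ring a family of vectors whose Gram matrix is of Hankel type, and uses it to transfer the failure of an identity from the explicit lattices into the variety.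
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Modular ortholattices of small height}
A \emph{modular ortholattice} (MOL) is an algebra $(L;+,\cdot,{}',0,1)$ such that $(L;+,\cdot,0,1)$ is a bounded lattice, with join $+$ and meet written as juxtaposition, that satisfies the modular law
\[
x\le z\ \Longrightarrow\ x+yz=(x+y)z,
\]
and $'$ is an orthocomplementation:
\[
x+x'=1,\quad xx'=0,\quad (x+y)'=x'y',\quad (xy)'=x'+y',\quad x''=x .
\]
The distributive MOLs are the Boolean algebras. The model for the nondistributive case is linear algebra. Let $W$ be a finite-dimensional vector space over a field, with a symmetric bilinear form that is \emph{anisotropic}: $(f,f)=0$ only for $f=0$. Then $U\cap U^\perp=0$ for every subspace $U$; the form is nondegenerate, so $\dim U+\dim U^\perp=\dim W$; hence $U\oplus U^\perp=W$ and $U^{\perp\perp}=U$, and the subspaces of $W$ form an MOL under $U\mapsto U^\perp$.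

The \emph{height} of $L$ is the supremum of the $m$ for which $L$ has a chain $z_0<\dots<z_m$; for the subspace lattice of $W$ it is $\dim W$. The only MOL of height $1$ is the two-element algebra $\mathbf 2$. In an MOL of height $2$ every element other than $0,1$ is an atom, and $'$ groups the atoms into pairs $\{p,p'\}$. If there are $\kappa$ pairs, the algebra is denoted $MO_\kappa$; it is determined by the cardinal $\kappa\ge1$, and $MO_1\cong\mathbf 2\times\mathbf 2$ is Boolean. When $\kappa\ge 2$ one may think of $MO_\kappa$ as a projective line.

The next object is a plane. A \emph{projective plane} consists of points and lines such that two distinct points lie on exactly one line, two distinct lines meet in exactly one point, every line has at least three points, and there are three points not on a line. Its subspaces are the empty set, the points, the lines and the whole plane; they form a lattice of height $3$. By an \emph{orthocomplemented plane} we mean an MOL whose lattice reduct is the subspace lattice of a projective plane. A three-dimensional space with an anisotropic form gives one. By a theorem of Baer, no finite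 projective plane admits an orthocomplementation of its subspace lattice.

\subsection*{The conjecture}
A \emph{variety} of MOLs is a class of MOLs defined by identities in $+,\cdot,{}',0,1$; it is \emph{trivial} if it contains only one-element algebras. We write $\operatorname{Var}(\mathcal K)$ for the least variety containing $\mathcal K$, and $BA$ for the variety of Boolean algebras. It is known that, in the lattice of varieties of MOLs ordered by inclusion, $\operatorname{Var}(MO_2)$ is the unique cover of $BA$ and $\operatorname{Var}(MO_3)$ is the unique cover of $\operatorname{Var}(MO_2)$. (These two facts are not used below.) So the bottom of the lattice of varieties follows the list of small MOLs: first $\mathbf 2$, then lines. It is natural to guess that a variety which is not generated by $\mathbf 2$ or by a line must reach the next item, a plane. This is Bruns' conjecture, as posed in \cite{varMOL}, and it is our first theorem.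

\begin{theorem}[Bruns' conjecture]\label{thm:bruns}
Let $V$ be a nontrivial variety of MOLs different from $BA$ and from all $\operatorname{Var}(MO_n)$, $2\le n\le\omega$. Then $V$ contains an orthocomplemented plane.
\end{theorem}

A variety is generated by its subdirectly irreducible (s.i.) members; the notion is recalled in Section~\ref{sec:background}. If all s.i.\ members have height at most $2$, the variety is one of the excluded ones. If some s.i.\ member has finite height at least $3$, three suitable atoms of it span a plane. What remains is an s.i.\ member of infinite height. Nothing in this hypothesis provides an atom, so there is no evident place to look for a plane inside the algebra. We shall instead name a plane in advance and show that it satisfies every identity of the variety.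

\subsection*{The explicit lattices}
Let $F$ be a field and $n\ge2$. Put
\[
A=F[x_1,\dots,x_{n-1}],\qquad K=F(x_1,\dots,x_{n-1}),\qquad d_1=1,\quad d_{i+1}=x_i ,
\]
and on $K^n$ consider the form $(f,g)=\sum_{i=1}^n d_if_ig_i$. We order the monomials of $A$ first by total degree and then lexicographically. This order is total, it is multiplicative ($u<v$ implies $uw<vw$), and each monomial has only finitely many predecessors.

\begin{lemma}\label{lem:parity}
The monomials $d_iu^2$, for $1\le i\le n$ and $u$ a monomial, are pairwise distinct. The form $(\cdot,\cdot)$ on $K^n$ is anisotropic.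
\end{lemma}

\begin{proof}
The exponent vector of $d_iu^2$ is congruent modulo $2$ to that of $d_i$, which determines $i$; then $u^2$, and so $u$, is determined. Let $0\ne f\in K^n$. After multiplication by a common denominator, $f\in A^n$. For each $i$ with $f_i\neq0$, the leading monomial of $d_if_i^2$ is $d_iu_i^2$, where $u_i$ is the leading monomial of $f_i$. These monomials are distinct, so the largest of them does not cancel in $(f,f)=\sum_id_if_i^2$.
\end{proof}

Let $P_{F,n}$ be the MOL of subspaces of $K^n$ with $U\mapsto U^\perp$. It has height $n$, and $P_{F,3}$ is an orthocomplemented plane, namely the Pappian plane over $F(x_1,x_2)$.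

\begin{theorem}\label{thm:unbounded}
Let $V$ be a variety of MOLs that contains s.i.\ members of height $\ge m$ for every finite $m$; this holds in particular if $V$ contains one s.i.\ member of infinite height. Then there is a prime field $F$ (that is, $\mathbb Q$ or some $\mathbb F_p$) such that $P_{F,n}\in V$ for all $n\ge2$.
\end{theorem}

When the hypothesis of Theorem~\ref{thm:unbounded} holds we say that the heights of the s.i.\ members are \emph{unbounded}. The two theorems fit into the following picture.

\begin{theorem}\label{thm:tri}
Every nontrivial variety $V$ of MOLs satisfies exactly one of the following.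
\begin{enumerate}
\item[(i)] $V=BA$ or $V=\operatorname{Var}(MO_n)$ for some $2\le n\le\omega$. Then $V$ contains no orthocomplemented plane.
\item[(ii)] The heights of the s.i.\ members are bounded, with finite maximum $\ge3$. Then $V$ contains an orthocomplemented plane that is an interval $[0,u]$ of an s.i.\ member of $V$.
\item[(iii)] The heights of the s.i.\ members are unbounded. This holds if and only if, for some prime field $F$, all $P_{F,n}$ $(n\ge2)$ lie in $V$.
\end{enumerate}
Hence $V$ contains an orthocomplemented plane if and only if $V\not\subseteq\operatorname{Var}(MO_\omega)$, and in that case $\operatorname{Var}(MO_\omega)\subsetneq V$.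
\end{theorem}

Section~\ref{sec:example} shows the construction behind Theorem~\ref{thm:unbounded} on four vectors. Section~\ref{sec:persp} finds, in an s.i.\ MOL of height at least $n$, a family of $n$ orthogonal elements of ``equal size''. Section~\ref{sec:rings} turns such a family into coordinates in a ring with involution, using two theorems of von Neumann \cite{vN}. Section~\ref{sec:main} proves Theorem~\ref{thm:unbounded}, and Section~\ref{sec:class} derives Theorems~\ref{thm:bruns} and~\ref{thm:tri}. J\'onsson's lemma and Baer's theorem are used only for Theorem~\ref{thm:tri}.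

\section{The construction on four vectors}\label{sec:example}

Let $E$ be a field with prime field $F$, and let $W$ be a four-dimensional $E$-space with an anisotropic symmetric form $\langle\cdot,\cdot\rangle$ and an orthogonal basis $c_1,\dots,c_4$. We assume nothing about the nonzero scalars $\lambda_i=\langle c_i,c_i\rangle$. This is what survives in the general situation, where $E$ becomes a noncommutative ring with involution: many orthogonal vectors, with squared lengths that we cannot choose. We want to imitate, among the subspaces of $W$, a computation in $P_{F,2}$. Here $K=F(x)$ and $(f,g)=f_1g_1+xf_2g_2$.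

Let $M\subset K^2$ be the $F$-space of pairs of polynomials of degree at most $1$, with basis $(1,0),(0,1),(x,0),(0,x)$. We look for images $\psi_1,\dots,\psi_4\in W$ of the basis vectors whose Gram matrix arises from the Gram matrix in $K^2$ by a substitution $x^j\mapsto\varphi_j\in E$:
\[
\begin{pmatrix}1&0&x&0\\0&x&0&x^2\\x&0&x^2&0\\0&x^2&0&x^3\end{pmatrix}
\quad\longmapsto\quad
\begin{pmatrix}\varphi_0&0&\varphi_1&0\\0&\varphi_1&0&\varphi_2\\\varphi_1&0&\varphi_2&0\\0&\varphi_2&0&\varphi_3\end{pmatrix}.
\]
These are Hankel matrices: an entry depends only on the sum of its indices. If such $\psi_l$ exist, the $F$-linear map $\Psi\colon M\to W$ that they define satisfies $\langle\Psi f,\Psi g\rangle=\varphi((f,g))$, where $\varphi$ is the $F$-linear map $x^j\mapsto\varphi_j$. In particular $\Psi$ preserves orthogonality, whatever the $\varphi_j$ are.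

We take $\psi_l$ to be $c_l$ plus a combination of $c_1,\dots,c_{l-1}$. This makes the $\psi_l$ linearly independent and leaves exactly enough freedom to prescribe the products of $\psi_l$ with the earlier vectors. The squared length of $\psi_l$ is then out of our hands. But the diagonal entries $1,x,x^2,x^3$ are distinct monomials, and each is larger than the monomials above it in its column. So the squared length of $\psi_l$ can serve as the \emph{definition} of the value of $\varphi$ on the $l$-th diagonal monomial, and the entries above it are known by the time they are needed: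
\[
\begin{array}{ll}
\psi_1=c_1, & \varphi_0=\lambda_1,\\
\psi_2=c_2, & \varphi_1=\lambda_2,\\
\psi_3=c_3+(\varphi_1/\lambda_1)\,c_1,\qquad & \varphi_2=\lambda_3+\varphi_1^2/\lambda_1,\\
\psi_4=c_4+(\varphi_2/\lambda_2)\,c_2, & \varphi_3=\lambda_4+\varphi_2^2/\lambda_2 .
\end{array}
\]
Indeed $\langle\psi_1,\psi_3\rangle=\varphi_1$ and $\langle\psi_2,\psi_4\rangle=\varphi_2$, while $\psi_1,\psi_3\in Ec_1+Ec_3$ are orthogonal to $\psi_2,\psi_4\in Ec_2+Ec_4$. This explains the indeterminate in the form. For the form $f_1g_1+f_2g_2$ the first two diagonal entries would both be $1$, and the same scheme would require $\lambda_1=\lambda_2$.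

The map $\Psi$ does not induce a homomorphism of ortholattices. Let $U=K(1,1)$, so that $U^\perp=K(x,-1)$, and let $X$ be the $E$-span of $\Psi(U\cap M)$, that is, of $\psi_1+\psi_2$ and $\psi_3+\psi_4$. Then $\dim X^\perp=2$, while $U^\perp\cap M=F(x,-1)$ contributes only the vector $\psi_3-\psi_2$. What we have is a pair of inclusions,
\[
\Psi(U\cap M)\subseteq X,\qquad \Psi(U^\perp\cap M)\subseteq X^\perp .
\]
The pair is symmetric under $\perp$, and weaker inclusions of this kind can be carried along a term. Take the term $y'(y+z)$ with the arguments $K(1,0)$ and $K(x,1)$. Its value $K(0,1)$ is nonzero because $(0,1)$ is orthogonal to $(1,0)$ and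
\[
(0,1)=(x,1)-x\,(1,0).
\]
Let $Y=E\psi_1+E\psi_3$ and $Z=E(\psi_2+\psi_3)$. Then $\psi_2\in Y^\perp$ and $\psi_2=(\psi_2+\psi_3)-\psi_3\in Y+Z$, so the term is nonzero at $Y,Z$, with witness $\psi_2=\Psi(0,1)$. The map $\Psi$ is linear over $F$ but does not respect multiplication by $x$. Had we put only $\Psi(1,0)=\psi_1$ into $Y$, and not also $\Psi(x,0)=\psi_3$, the witness would not lie in $Y+Z$. In general each join in the term costs a bounded number of degrees, and one starts with enough polynomial multiples to pay for all of them. Since an identity $p=q$ fails exactly when the term $(p+q)(pq)'$ is nonzero, a surviving witness is all that is needed.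

\section{Background}\label{sec:background}

\subsection*{Lattices}
In an MOL, $'$ reverses the order. Conversely, an order-reversing involution of a lattice satisfies both De Morgan laws, so it is an orthocomplementation as soon as $x+x'=1$ and $xx'=0$. By De Morgan, a map between MOLs that preserves $+$ and $'$ is a homomorphism. Elements $x,y$ are \emph{orthogonal} if $x\le y'$; this is symmetric. The modular law gives
\begin{equation}\label{eq:om}
x\le y\ \Longrightarrow\ y=x+x'y \ \text{ and }\ x\,(x'y)=0 ;
\end{equation}
in particular $x<y$ implies $x'y\ne0$, and $p\neq q$ implies $(p+q)(pq)'\ne0$. We use two textbook facts on modular lattices. The intervals $[xy,x]$ and $[y,x+y]$ are isomorphic. In a modular lattice of finite height, the height $h(x)$ of $[0,x]$ is strictly increasing in $x$ and satisfies $h(x+y)+h(xy)=h(x)+h(y)$.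

\subsection*{Varieties}
For a class $\mathcal K$ of algebras, $H,S,P,P_U$ denote closure under homomorphic images, subalgebras, direct products and ultraproducts. By Birkhoff's theorems, the varieties are the classes closed under $H,S,P$; an algebra lies in a variety $V$ if and only if it satisfies all identities of $V$; and $V$ is generated by its s.i.\ members. Here an algebra is \emph{subdirectly irreducible} if it has more than one element and has a least congruence other than the identity relation, its \emph{monolith}. It is \emph{simple} if it has exactly two congruences; simple algebras are s.i. J\'onsson's lemma says that if the variety $\operatorname{Var}(\mathcal K)$ is congruence distributive, as is every variety of algebras with a lattice reduct, then its s.i.\ members lie in $HSP_U(\mathcal K)$.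

An interval $[0,u]$ is not a subalgebra of $L$, but it stays in the variety.

\begin{lemma}\label{lem:interval}
Let $L$ be an MOL and $u\in L$. The interval $[0,u]$ with the operation $x\mapsto x'u$ is an MOL and lies in $HS(L)$.
\end{lemma}

\begin{proof}
Let $T=\{y+z: y\le u,\ z\le u'\}$. It contains $0$ and $1=u+u'$ and is closed under joins. For $y\le u$, $z\le u'$ put $p=y'u+z'u'\in T$ and $q=(y+z)'=y'z'$. We have $y'u\le u\le z'$ and $z'u'\le u'\le y'$, so $p\le q$. By \eqref{eq:om}, $p+q'=(y+y'u)+(z+z'u')=u+u'=1$. Hence $q=q(p+q')=p+qq'=p$. So $T$ is closed under $'$, and by De Morgan it is a subalgebra. The map $t\mapsto tu$ sends $y+z$ to $y+zu=y$. It maps $T$ onto $[0,u]$, preserves joins and meets, sends $1$ to $u$, and sends $(y+z)'=p$ to $y'u$. Thus $[0,u]$ with $x\mapsto x'u$ is a homomorphic image of $T$.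
\end{proof}

\section{Perspectivity in subdirectly irreducible MOLs}\label{sec:persp}

Throughout this section $L$ is an MOL. Elements $x,y$ are \emph{perspective}, $x\sim y$, if they have a common complement: an element $c$ with $x+c=y+c=1$ and $xc=yc=0$. Perspective subspaces of a finite-dimensional space have the same dimension, and $\sim$ is the lattice-theoretic substitute for ``equal size''. Note that $x\sim x$ (take $c=x'$) and that $x\sim0$ forces $c=1$ and $x=0$. The aim is Proposition~\ref{prop:frame}: a long chain in an s.i.\ MOL yields many orthogonal, pairwise perspective elements. The inconvenience is that we have transitivity of $\sim$ only under an independence condition, part (c) below.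

\begin{lemma}\label{lem:persp}
\begin{enumerate}
\item[(a)] If $x+c=y+c$ and $xc=yc=0$ for some $c$, then $x\sim y$. Conversely, if $x\sim y$, there is $d$ with $x+d=y+d=x+y$ and $xd=yd=0$. If $x\sim y$ and $x,y\le u$, then $x\sim y$ in the MOL $[0,u]$.
\item[(b)] If $x\sim y$ and $0\ne x_1\le x$, there is $0\neq y_1\le y$ with $x_1\sim y_1$.
\item[(c)] If $a\sim c$, $c\sim b$, $bc=0$ and $a(b+c)=0$, then $a\sim b$.
\item[(d)] If $w\le x+a$ and $wx=0$, there is $a_1\le a$ with $a_1\sim w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $\bar c=c+(x+c)'$. Then $x+\bar c=1$, and $x\bar c\le(x+c)\bar c=c+(x+c)(x+c)'=c$, so $x\bar c\le xc=0$. The same computation applies to $y$. Conversely, let $c$ be a common complement and $d=c(x+y)$. Then $x+d=(x+c)(x+y)=x+y$ and $xd\le xc=0$, and the same holds for $y$. If $x,y\le u$, then $d\le u$, and the first statement applies in $[0,u]$.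

(b) Let $c$ be a common complement of $x,y$ and $y_1=y(x_1+c)$. Then $y_1+c=(y+c)(x_1+c)=x_1+c$ and $y_1c=x_1c=0$, so $x_1\sim y_1$ by (a), and $y_1\ne0$ because $x_1\neq0$.

(c) If $a,b,c$ are three noncollinear points of a plane, one takes a third point $d$ on the line $a+c$ and a third point $e$ on $b+c$; the line $d+e$ misses $a$ and $b$. The general proof follows this picture. By (a) choose $d,e$ with
\[
a+d=c+d=a+c,\quad ad=cd=0,\qquad b+e=c+e=b+c,\quad be=ce=0,
\]
and put $x=d+e$. We have $(a+c)(b+c)=c+a(b+c)=c$. Since $e\le b+c$, this gives $e(a+c)=ec=0$, hence $x(a+c)=d+e(a+c)=d$ and $xa=da=0$. Since $d\le a+c$, it gives $d(b+c)=dc=0$, hence $x(b+c)=e$ and $xb=eb=0$. Finally $x+a=e+a+c=a+b+c$ and $x+b=d+b+c=a+b+c$. Now apply (a).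

(d) Let $j=a(x+w)\ge ax$ and $a_1=(ax)'j$. By \eqref{eq:om}, $ax+a_1=j$, so $x+a_1=x+j=(x+a)(x+w)=x+w$. Since $a_1\le a$, we have $xa_1=(xa)a_1=0$. Apply (a) with $c=x$.
\end{proof}

To exploit subdirect irreducibility we must produce congruences. The \emph{kernel} of a congruence is the class of $0$. An \emph{ideal} is a nonempty down-set closed under joins.

\begin{lemma}\label{lem:cong}
\begin{enumerate}
\item[(a)] Every congruence of the lattice reduct of $L$ respects $'$.
\item[(b)] The kernel of a congruence is an ideal closed under $\sim$. It is nonzero if the congruence is not the identity.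
\item[(c)] Every ideal closed under $\sim$ is the kernel of a congruence.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\theta$ be a lattice congruence. If $x\le y$ and $x\mathrel\theta y$, then $x'y\mathrel\theta x'x=0$, and \eqref{eq:om} applied to $y'\le x'$ gives $x'=y'+yx'\mathrel\theta y'$. For arbitrary $x\mathrel\theta y$ we have $xy\mathrel\theta x+y$, hence $(x+y)'\mathrel\theta(xy)'$; both $x'$ and $y'$ lie between these two elements, and congruence classes are convex.

(b) The kernel is closed under joins and under meets with arbitrary elements, so it is an ideal. If $x\sim y$ with common complement $c$ and $x\mathrel\theta0$, then $1=x+c\mathrel\theta c$, so $y\mathrel\theta yc=0$. If $x\mathrel\theta y$ and $x\ne y$, then $0\neq(x+y)(xy)'\mathrel\theta(xy)(xy)'=0$.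

(c) Let $I$ be such an ideal, and let $x\equiv y$ mean that $x+i=y+i$ for some $i\in I$. This is an equivalence relation (for transitivity, join the two witnesses) compatible with joins, and $x\equiv0$ means $x\le i$ for some $i\in I$, that is, $x\in I$. By (a) it remains to treat meets. It suffices to show $(x+i)z\equiv xz$ for $i\in I$, since then $x+i=y+i$ gives $xz\equiv(x+i)z=(y+i)z\equiv yz$. Let $w=(xz)'(x+i)z$. By \eqref{eq:om}, $(x+i)z=xz+w$. Since $w\le z$, we have $wx=w(xz)=0$, and $w\le x+i$. By Lemma~\ref{lem:persp}(d), $w$ is perspective to an element below $i$, so $w\in I$, and $w$ witnesses $(x+i)z\equiv xz$.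
\end{proof}

Call $a,b$ \emph{separated}, $a\mathrel\nabla b$, if there are no nonzero $a_1\le a$, $b_1\le b$ with $a_1\sim b_1$. The relation is symmetric and passes to smaller elements. The elements separated from a fixed $a$ will form the ideal to which Lemma~\ref{lem:cong}(c) is applied. Closure under joins is not visible from the definition; it becomes so after separation is rewritten as a distributive law.

\begin{lemma}\label{lem:sep}
\begin{enumerate}
\item[(a)] $a\mathrel\nabla b$ if and only if $(a+x)b=xb$ for all $x\in L$.
\item[(b)] For fixed $a$, the set $\{b: a\mathrel\nabla b\}$ is an ideal closed under $\sim$.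
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $a_1\le a$, $b_1\le b$ be nonzero with common complement $c$. Then $(a+c)b=b$ because $a+c=1$, but $cb\ne b$ because $b\le c$ would give $b_1=b_1c=0$. Conversely, suppose $xb<(a+x)b$, and let $w=(xb)'(a+x)b\neq0$. Then $w\le b$, $wx=w(xb)=0$ and $w\le x+a$. Lemma~\ref{lem:persp}(d) gives $a_1\le a$ with $a_1\sim w$, and $a_1\neq0$.

(b) The set is a down-set containing $0$. If $a\mathrel\nabla b$ and $a\mathrel\nabla c$, then (a), with the roles exchanged, gives $(b+c+x)a=(c+x)a=xa$ for all $x$, so $a\mathrel\nabla(b+c)$. Now let $a\mathrel\nabla b$ and $b\sim c$, and suppose that $a_0\sim c_0$ for nonzero $a_0\le a$, $c_0\le c$. By Lemma~\ref{lem:persp}(b) there is $0\ne b_0\le b$ with $b_0\sim c_0$. We check the hypotheses of Lemma~\ref{lem:persp}(c). If $b_0c_0\ne0$, then Lemma~\ref{lem:persp}(b) for $c_0\sim a_0$ gives a nonzero element below $a$ perspective to $b_0c_0\le b$, against $a\mathrel\nabla b$; so $b_0c_0=0$. If $a_0c_0\ne0$, then Lemma~\ref{lem:persp}(b) for $c_0\sim b_0$ gives a nonzero element below $b$ perspective to $a_0c_0\le a$; so $a_0c_0=0$. Since $b_0\mathrel\nabla a_0$,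 part (a) gives $(b_0+c_0)a_0=c_0a_0=0$. Hence $a_0\sim b_0$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:monolith}
Let $L$ be s.i.\ and let $M$ be the kernel of its monolith. Then $M\ne\{0\}$, and no nonzero $a\in M$ is separated from a nonzero $b\in L$.
\end{lemma}

\begin{proof}
The first claim is Lemma~\ref{lem:cong}(b). If $a\mathrel\nabla b$, then $\{y:a\mathrel\nabla y\}$ is a nonzero ideal closed under $\sim$, hence the kernel of a congruence other than the identity. That congruence contains the monolith, so its kernel contains $a$. But $a\mathrel\nabla a$ is false, since $a\sim a\ne0$.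
\end{proof}

\begin{proposition}\label{prop:frame}
If $L$ is s.i.\ of height $\ge n\ge1$, then the kernel $M$ of the monolith contains nonzero, pairwise orthogonal, pairwise perspective elements $x_1,\dots,x_n$.
\end{proposition}

\begin{proof}
Let $z_0<\dots<z_n$ be a chain and $y_i=z_{i-1}'z_i\neq0$. For $i<j$ we have $y_i\le z_{j-1}\le y_j'$, so the $y_i$ are pairwise orthogonal, and so are any elements $x_i\le y_i$. Pick $0\ne a\in M$. By Lemma~\ref{lem:monolith}, some nonzero $x_1\le y_1$ is perspective to an element below $a$, so $x_1\in M$ by Lemma~\ref{lem:cong}(b). Suppose that $k<n$ and that we have nonzero $x_i\le y_i$ $(i\le k)$ with $x_1\in M$ and $x_1\sim x_i$. By Lemma~\ref{lem:monolith} there are nonzero $\tilde x_1\le x_1$ and $x_{k+1}\le y_{k+1}$ with $\tilde x_1\sim x_{k+1}$. By Lemma~\ref{lem:persp}(b) there are nonzero $\tilde x_i\le x_i$ with $\tilde x_i\sim\tilde x_1$ for $2\le i\le k$. Replace $x_i$ by $\tilde x_i$ for $i\le k$ and continue. At the end $x_i\sim x_1\in M$ for all $i$, so $x_i\in M$. For distinct $i,j\ge2$, orthogonality gives $x_jx_1=0$ and $x_i(x_j+x_1)\le x_ix_i'=0$, so $x_i\sim x_j$ by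 Lemma~\ref{lem:persp}(c).
\end{proof}

Subdirect irreducibility cannot be dropped: in the Boolean algebra $\mathbf 2^n$ complements are unique, so $x\sim y$ means $x=y$. The case of finite height is now within reach.

\begin{proposition}\label{prop:finite}
An s.i.\ MOL $L$ of finite height $\ge3$ has an interval $[0,u]$ that is an orthocomplemented plane.
\end{proposition}

\begin{proof}
Take $x_1,x_2,x_3\in M$ from Proposition~\ref{prop:frame}. Because the height is finite there is an atom $p_1\le x_1$, and Lemma~\ref{lem:persp}(b) gives $p_i\le x_i$ with $p_i\sim p_1$ for $i=2,3$. If $c$ is a common complement of $p_i,p_1$, then $[0,p_i]\cong[c,1]\cong[0,p_1]$, so $p_i$ is an atom. Let $u=p_1+p_2+p_3\in M$. Orthogonality and the height formula give $h(p_1+p_2)=2$ and $h(u)=3$. In $[0,u]$ call the elements of height $1$ points and those of height $2$ lines; the only other elements are $0$ and $u$. For distinct points $r,s$ we have $h(r+s)=2$, and a line above both contains $r+s$ and so equals it. For distinct lines $\ell,m$ we have $\ell+m=u$ and $h(\ell m)=2+2-3=1$. The points $p_1,p_2,p_3$ are not on a line. A line $\ell$ contains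 a point $r$, and by \eqref{eq:om} $s=r'\ell$ is a second point, with $\ell=r+s$. As $r\in M$, the atoms $r,s$ are not separated, so $r\sim s$. Lemma~\ref{lem:persp}(a) gives $t$ with $r+t=s+t=\ell$ and $rt=st=0$; then $h(t)=1$, and $t$ is a third point on $\ell$. So the points and lines form a projective plane with subspace lattice $[0,u]$, which is an MOL by Lemma~\ref{lem:interval}.
\end{proof}

\section{Coordinates in \texorpdfstring{$*$}{*}-regular rings}\label{sec:rings}

In infinite height the elements $x_i$ of Proposition~\ref{prop:frame} need not lie above atoms, and a field of coordinates is not available. Rings of coordinates are. All rings are unital.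

\subsection*{Regular rings}
A ring $R$ is (von Neumann) \emph{regular} if for each $x$ there is $y$ with $x=xyx$. Then $f=xy$ is idempotent and $xR=fR$; symmetrically, $Rx=R(yx)$ with $yx$ idempotent. Let $L(R)$ be the set of principal right ideals. For an idempotent $f$, the left annihilator of $fR$ is $R(1-f)$ and the right annihilator of $R(1-f)$ is $fR$. So
\begin{equation}\label{eq:ann}
\text{\parbox{0.82\textwidth}{left annihilation $\ell$ is an order-reversing bijection from $L(R)$ onto the principal left ideals, that is, onto $L(R^{op})$; its inverse is right annihilation.}}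
\end{equation}
The set $L(R)$ is closed under sums. Indeed, for idempotents $e,f$ we have $eR+fR=eR+(1-e)fR=eR+g_0R$ with $g_0$ idempotent and $eg_0=0$. Put $g=g_0(1-e)$. Then $gg_0=g_0$, so $g^2=g$ and $gR=g_0R$, and $eg=ge=0$, so $eR+gR=(e+g)R$. It is closed under intersections: $eR\cap fR$ is the right annihilator of $R(1-e)+R(1-f)$, which is a principal left ideal by the symmetric argument. Thus $L(R)$ is a sublattice of the modular lattice of right ideals, and every finitely generated right ideal belongs to it.

A finite family $x_1,\dots,x_n$ in a bounded modular lattice is \emph{independent} if $(\sum_{i\in I}x_i)(\sum_{j\in J}x_j)=0$ for disjoint index sets $I,J$. It is a \emph{homogeneous basis} if it is independent, pairwise perspective, and has join $1$. We quote two theorems from \cite[Part II]{vN}.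
\begin{enumerate}
\item[(vN1)] A complemented modular lattice with a homogeneous basis of $n\ge4$ elements is isomorphic to $L(R)$ for some regular ring $R$.
\item[(vN2)] If $R,R'$ are regular and $L(R)$ has a homogeneous basis of $n\ge3$ elements, every lattice isomorphism $L(R)\to L(R')$ has the form $xR\mapsto\varphi(x)R'$ for some ring isomorphism $\varphi\colon R\to R'$.
\end{enumerate}

\begin{lemma}\label{lem:units}
Let $R$ be regular.
\begin{enumerate}
\item[(a)] If $e,f$ are idempotents with $eR\sim fR$ in $L(R)$, there are $c\in fRe$ and $c^-\in eRf$ with $c^-c=e$ and $cc^-=f$.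
\item[(b)] If $L(R)$ has a homogeneous basis $J_1,\dots,J_n$ with $n\ge2$, then a ring automorphism $\sigma$ with $\sigma(x)R=xR$ for all $x$ is the identity.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $C$ is a common complement, then $eR\cong R/C\cong fR$ as right modules. Let $\alpha\colon eR\to fR$ be an isomorphism, $c=\alpha(e)$, $c^-=\alpha^{-1}(f)$. Then $c=\alpha(ee)=ce\in fRe$, and $\alpha(er)=cr=c(er)$, so $\alpha$ is left multiplication by $c$; the same holds for $\alpha^{-1}$ and $c^-\in eRf$. Hence $e=\alpha^{-1}(c)=c^-c$ and $f=\alpha(c^-)=cc^-$.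

(b) Let $f$ be idempotent. From $f\in\sigma(f)R$ we get $\sigma(f)f=f$, and from $1-f\in(1-\sigma(f))R$ we get $\sigma(f)(1-f)=0$; so $\sigma(f)=f$. Since $R=\bigoplus_iJ_i$, writing $1=\sum_if_i$ with $f_i\in J_i$ yields orthogonal idempotents with $J_i=f_iR$. For $i\ne j$ and $r\in R$ the element $f_i+f_irf_j$ is idempotent, so $\sigma$ fixes $f_iRf_j$ pointwise. With $c\in f_jRf_i$, $c^-\in f_iRf_j$, $c^-c=f_i$ from (a), we have $f_irf_i=(f_irc^-)c$, a product of fixed elements. Since $r=\sum_{i,j}f_irf_j$, all of $R$ is fixed.
\end{proof}

\subsection*{Involutions}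
A \emph{$*$-regular ring} is a regular ring with an involution $*$ (an additive map with $(xy)^*=y^*x^*$ and $x^{**}=x$) such that $x^*x=0$ implies $x=0$. One should read $x^*y$ as an inner product and the last condition as anisotropy. A \emph{projection} is an element with $e=e^2=e^*$. For a right ideal $J$ put
\[
J^\perp=\{y\in R: x^*y=0\text{ for all }x\in J\}.
\]
If $J=\sum_ix_iR$, then $y\in J^\perp$ if and only if $x_i^*y=0$ for all $i$.

\begin{lemma}\label{lem:star}
Let $R$ and $R_i$ $(i\in I)$ be $*$-regular.
\begin{enumerate}
\item[(a)] For each $x\in R$ there is $w\in R$ with $x=xwx^*x$, and $xR=eR$ for a projection $e$.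
\item[(b)] $(eR)^\perp=(1-e)R$ for a projection $e$, and $L(R)$ is an MOL under $J\mapsto J^\perp$.
\item[(c)] $\prod_iR_i$ is $*$-regular and $L(\prod_iR_i)\cong\prod_iL(R_i)$.
\item[(d)] If $N$ is a two-sided ideal closed under $*$, then $\bar R=R/N$ is $*$-regular and $xR\mapsto\bar x\bar R$ is a homomorphism of MOLs from $L(R)$ onto $L(\bar R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose $w$ with $x^*x\,w\,x^*x=x^*x$ and put $v=x(1-wx^*x)$. Then $x^*v=0$, so $v^*v=(1-wx^*x)^*x^*v=0$ and $v=0$. Let $e=xwx^*$. Then $ex=x$, so $eR=xR$, and $ee^*=(xwx^*x)w^*x^*=xw^*x^*=e^*$. Thus $e^*=ee^*$ is fixed by $*$, whence $e=e^*$ and $e^2=ee^*=e$.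

(b) We have $(eR)^\perp=\{y:ey=0\}=(1-e)R$. As $1-e$ is a projection, $\perp$ is an involution of $L(R)$. It reverses inclusions, and $eR\oplus(1-e)R=R$.

(c) All operations are computed coordinatewise, and $xR=\prod_ix_iR_i$ for $R=\prod_iR_i$.

(d) The quotient is regular and inherits the involution. If $x^*x\in N$, then $x=xw\,x^*x\in N$ by (a). The map sends a right ideal to its image in $\bar R$, so it is well defined, onto, and preserves sums; it sends $(eR)^\perp=(1-e)R$ to $(1-\bar e)\bar R=(\bar e\bar R)^\perp$.
\end{proof}

Theorem (vN1) sees only the lattice. To recover the orthocomplementation, we compose it with annihilation; the result is a lattice isomorphism, to which (vN2) applies.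

\begin{proposition}\label{prop:coord}
If an MOL $L$ has $n\ge4$ pairwise orthogonal, pairwise perspective elements with join $1$, then $L\cong L(R)$ as MOLs for some $*$-regular ring $R$.
\end{proposition}

\begin{proof}
Joins of disjoint subfamilies of an orthogonal family are orthogonal, so the elements form a homogeneous basis. By (vN1) we may assume that $L=L(R)$ as a lattice, with $R$ regular and some orthocomplementation $J\mapsto J'$. By \eqref{eq:ann}, $J\mapsto\ell(J')$ is a lattice isomorphism $L(R)\to L(R^{op})$. By (vN2) there is a ring isomorphism $*\colon R\to R^{op}$, that is, an additive bijection with $(xy)^*=y^*x^*$, such that $\ell((xR)')=Rx^*$. Taking right annihilators,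
\[
(xR)'=\{y: x^*y=0\}.
\]
So $x^*y=0$ says that $yR$ is orthogonal to $xR$, and by the symmetry of orthogonality $x^*y=0\iff y^*x=0$. On the other hand, applying the bijection $*$ gives $x^*y=0\iff y^*x^{**}=0$. As $y^*$ ranges over all of $R$, we get $\ell(xR)=\ell(x^{**}R)$, hence $xR=x^{**}R$. By Lemma~\ref{lem:units}(b), the automorphism $x\mapsto x^{**}$ is the identity. If $x^*x=0$, then $x\in xR\cap(xR)'=0$. So $R$ is $*$-regular, and the displayed formula says $J'=J^\perp$.
\end{proof}

\section{Varieties of unbounded height}\label{sec:main}

Let $V$ be a variety as in Theorem~\ref{thm:unbounded}.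

\subsection*{One ring with infinitely many orthogonal vectors}
An s.i.\ member of height $\ge n$ provides $n$ orthogonal elements and a ring that depends on $n$. The number of vectors needed grows with the identity to be tested, and the prime field must be the same for all identities. We therefore merge the rings into one.

\begin{proposition}\label{prop:ring}
There are a $*$-regular ring $R$ with $L(R)\in V$, nonzero projections $e_1,e_2,\dots$ with $e_ie_j=0$ for $i\ne j$, elements $c_i\in e_iRe_1$ and $c_i^-\in e_1Re_i$ with
\[
c_i^-c_i=e_1,\qquad c_ic_i^-=e_i ,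
\]
and a prime field $F$ that is a subring of $S=e_1Re_1$ with unit $e_1$, is central in $S$, and is fixed pointwise by $*$.
\end{proposition}

\begin{proof}
Let $n\ge4$. By Proposition~\ref{prop:frame}, some $L\in V$ has nonzero, orthogonal, pairwise perspective $x_1,\dots,x_n$. Let $u=\sum_ix_i$. In the MOL $[0,u]\in V$ the $x_i$ are orthogonal ($x_i\le x_j'u$), pairwise perspective by Lemma~\ref{lem:persp}(a), and have join $u$. By Proposition~\ref{prop:coord}, $[0,u]\cong L(R_n)$ with $R_n$ $*$-regular, and $x_i$ corresponds to $e_i^{(n)}R_n$ for a nonzero projection $e_i^{(n)}$. Orthogonality means $e_i^{(n)}e_j^{(n)}=0$ for $i\neq j$. Lemma~\ref{lem:units}(a) gives elements $c_i^{(n)},c_i^{-(n)}$, $i\le n$, with the required relations in $R_n$. For $i>n$ put $e_i^{(n)}=c_i^{(n)}=c_i^{-(n)}=0$.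

In $\prod_{n\ge4}R_n$ the relation $c_i^-c_i=e_1$ fails in the finitely many coordinates $n<i$. So let $R=\prod_nR_n/\bigoplus_nR_n$, the quotient by the $*$-closed ideal of finitely supported sequences, and let $e_i,c_i,c_i^-$ be the classes of the sequences. All relations hold in $R$, and $e_i\ne0$ because $e_i^{(n)}\neq0$ for all $n\ge\max(i,4)$. By Lemma~\ref{lem:star}(c),(d), $R$ is $*$-regular and $L(R)\in HP(V)=V$.

It remains to find $F$. Suppose first that $pS=S$ for every prime $p$. Then each $pe_1$ is invertible in $S$; it is central in $S$ and fixed by $*$, hence so is its inverse. The map $\mathbb Z\to S$, $m\mapsto me_1$, extends to $\mathbb Q$, injectively because $S\ne0$, and $F=\mathbb Q$. Suppose next that $pS\ne S$ for some prime $p$. Then $e_1\notin pR$, since $e_1=pr$ would give $e_1=p\,e_1re_1\in pS$ and $pS=S$. Replace $R$ by $R/pR$, which is allowed by Lemma~\ref{lem:star}(d). The image of $e_1$ is nonzero, and so is the image of each $e_i$, because $e_1=c_i^-e_ic_i$. Now $pe_1=0\neq e_1$, and $F=\mathbb Ze_1\cong\mathbb F_p$.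
\end{proof}

Fix $R,e_i,c_i,c_i^-,S,F$ as in the proposition, and put $g_0=0$, $g_l=e_1+\dots+e_l$; the $g_l$ are projections. The set $Re_1$ is a right $S$-module, in particular an $F$-vector space, and $\psi^*\chi\in S$ for $\psi,\chi\in Re_1$. This is the counterpart of $W$, $E$ and $\langle\cdot,\cdot\rangle$ in Section~\ref{sec:example}. The $c_i$ are orthogonal, $c_i^*c_j=c_i^*e_ie_jc_j=0$ for $i\ne j$, and their squared lengths $c_i^*c_i$ are elements of $S$ about which we know nothing useful; in particular $c_i^-$ need not equal $c_i^*$.

\subsection*{Hankel systems}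
In Section~\ref{sec:example} we divided by $\lambda_i$. Here the division is done by the elements $(c_b^-)^*\in e_bRe_1$, which are dual to the $c_a$:
\begin{equation}\label{eq:dual}
c_a^*(c_b^-)^*=(c_b^-c_a)^*=\begin{cases}e_1&\text{if }a=b,\\0&\text{if }a\ne b,\end{cases}
\end{equation}
where $c_b^-c_a=c_b^-e_be_ac_a=0$ for $a\neq b$.

\begin{lemma}[Prescribing inner products]\label{lem:prescribe}
Let $l\ge1$. For $a<l$ let $\psi_a\in g_aRe_1$ satisfy $e_a\psi_a=c_a$, and let $\tau_a\in S$ be arbitrary. Then there is $\psi_l\in g_lRe_1$ with $e_l\psi_l=c_l$ and $\psi_a^*\psi_l=\tau_a$ for all $a<l$.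
\end{lemma}

\begin{proof}
For $l=1$ take $\psi_1=c_1$. Let $l\ge2$ and $g=g_{l-1}$. The element $h=\sum_{a<l}\psi_ac_a^-\in gRg$ is the change of basis from the $c_a$ to the $\psi_a$: we have $he_a=\psi_ac_a^-$, so $hc_a=\psi_ac_a^-c_a=\psi_a$. It is unitriangular: $e_ahe_a=c_ac_a^-=e_a$, and $e_bhe_a=e_b\psi_ac_a^-=0$ for $b>a$ since $\psi_a\in g_aR$. So $h=g-\eta$ with $\eta\in\sum_{b<a<l}e_bRe_a$. The power $\eta^m$ lies in the sum of the $e_bRe_a$ with $a-b\ge m$, so $\eta^{l}=0$. Then $h^*=g-\eta^*$ has the inverse $k=g+\eta^*+\dots+(\eta^*)^{l-1}$ in the ring $gRg$. Put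
\[
w=k\sum_{b<l}(c_b^-)^*\tau_b\in gRe_1,\qquad \psi_l=c_l+w .
\]
Then $\psi_l\in g_lRe_1$, and $e_l\psi_l=c_l$ since $e_lg=0$. For $a<l$ we have $\psi_a^*c_l=\psi_a^*g_ae_lc_l=0$, and by \eqref{eq:dual}
\[
\psi_a^*w=c_a^*h^*w=\sum_{b<l}c_a^*(c_b^-)^*\tau_b=\tau_a .\qedhere
\]
\end{proof}

Now fix $n\ge2$, and let $A,K,d_i,(\cdot,\cdot)$ and the monomial order be as in Section~\ref{sec:intro}, for the field $F$ of Proposition~\ref{prop:ring}.

\begin{proposition}\label{prop:hankel}
There are an injective $F$-linear map $\Psi\colon A^n\to Re_1$ and an $F$-linear map $\varphi\colon A\to S$ with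
\[
\Psi(f)^*\,\Psi(g)=\varphi\bigl((f,g)\bigr)\qquad(f,g\in A^n).
\]
In particular, $(f,g)=0$ implies $\Psi(f)^*\Psi(g)=0$.
\end{proposition}

\begin{proof}
An $F$-basis of $A^n$ is indexed by the pairs $\pi=(i,u)$, with $1\le i\le n$ and $u$ a monomial: the basis vector has $u$ in position $i$ and $0$ elsewhere. Its squared length is $\nu(\pi)=d_iu^2$, and the product of the vectors for $(j,v)$ and $(i,u)$ is $\delta_{ij}d_iuv$. By Lemma~\ref{lem:parity} $\nu$ is injective, and each monomial has finitely many predecessors, so the pairs can be listed as $\pi_1,\pi_2,\dots$ with $\nu(\pi_1)<\nu(\pi_2)<\cdots$. Call a monomial \emph{diagonal} if it equals some $\nu(\pi_b)$, and put $\varphi(m)=0$ for all other monomials $m$.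

We construct $\psi_l\in g_lRe_1$ with $e_l\psi_l=c_l$, and the values $\varphi(\nu(\pi_l))$, by recursion on $l$. Let $\pi_l=(i,u)$, and for $a<l$ let $\pi_a=(j,v)$. If $j\ne i$, put $\tau_a=0$. If $j=i$, then $d_iv^2<d_iu^2$. This forces $v<u$, since $u\le v$ would give $d_iu^2\le d_iuv\le d_iv^2$. Hence $d_iuv<d_iu^2=\nu(\pi_l)$, so $d_iuv$ is either not diagonal or equal to $\nu(\pi_b)$ with $b<l$. In both cases $\varphi(d_iuv)$ is already defined, and we put $\tau_a=\varphi(d_iuv)$. Let $\psi_l$ be given by Lemma~\ref{lem:prescribe}, and define $\varphi(\nu(\pi_l))=\psi_l^*\psi_l$.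

Write $\psi_{\pi_l}=\psi_l$. The relation $\psi_{(j,v)}^*\psi_{(i,u)}=\delta_{ij}\varphi(d_iuv)$ holds by construction when $(j,v)$ precedes or equals $(i,u)$. Every value $\varphi(m)$ is $0$ or some $\psi_b^*\psi_b$, hence fixed by $*$; applying $*$ gives the relation in the other order. Extend $\varphi$ linearly, and put $\Psi(f)=\sum_{i,u}\psi_{(i,u)}f_{i,u}$, where $f_{i,u}\in F\subseteq S$ is the coefficient of $u$ in $f_i$. Since $F$ is central in $S$ and fixed by $*$,
\[
\Psi(f)^*\Psi(g)=\sum_{j,v}\sum_{i,u}f_{j,v}\,\psi_{(j,v)}^*\psi_{(i,u)}\,g_{i,u}=\sum_i\sum_{u,v}f_{i,v}g_{i,u}\,\varphi(d_iuv)=\varphi\bigl((f,g)\bigr).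
\]
For injectivity, let $\sum_{a\le l}\psi_as_a=0$ with $s_a\in S$. Left multiplication by $e_l$ kills $\psi_a$ for $a<l$, so $c_ls_l=0$ and $s_l=c_l^-c_ls_l=0$. By downward induction all $s_a$ vanish.
\end{proof}

The injectivity of $\nu$ is the point at which the shape of the form is used: two pairs with the same $\nu$ would impose an equation between two squared lengths, and Lemma~\ref{lem:prescribe} gives no control over these. For $n=2$ every monomial is diagonal, $\nu(\pi_l)=x^{l-1}$, and the first four steps are those of Section~\ref{sec:example}.

\subsection*{Transferring nonzero values of terms}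
We cannot attach to a subspace $U\le K^n$ the right ideal generated by $\Psi(U\cap A^n)$, since it need not be finitely generated and so need not lie in $L(R)$. We truncate by degree. Let $A_N$ be the space of polynomials of total degree $\le N$. For finite sets $\beta,\gamma\subset A^n$ and $N\ge0$, say that $X\in L(R)$ is \emph{$N$-adapted to $(\beta,\gamma)$} if
\[
\Psi(hb)\in X\quad\text{and}\quad\Psi(hg)\in X^\perp\qquad\text{for all }b\in\beta,\ g\in\gamma,\ h\in A_N .
\]
An $N$-adapted ideal is $N'$-adapted for $N'\le N$.

\begin{proposition}\label{prop:simulate}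
Let $t$ be an ortholattice term in variables $y_1,\dots,y_r$, $r\ge1$, and let $U_1,\dots,U_r\in P_{F,n}$. If $t(U_1,\dots,U_r)\ne0$, there are $X_1,\dots,X_r\in L(R)$ with $t(X_1,\dots,X_r)\ne0$.
\end{proposition}

\begin{proof}
Replacing $1$ by $y_1+y_1'$, $0$ by $(y_1+y_1')'$ and $pq$ by $(p'+q')'$ does not change the values of $t$ in any MOL, so we consider only terms built from the variables with $+$ and $'$. Write $s(U)$ and $s(X)$ for the values of a term $s$. By recursion on $s$ we choose finite sets $\beta_s,\gamma_s\subset A^n$ that span $s(U)$ and $s(U)^\perp$ over $K$, and an integer $D_s\ge0$, such that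
\begin{equation}\label{eq:adapt}
\text{\parbox{0.82\textwidth}{for all $N\ge0$ and $X_1,\dots,X_r\in L(R)$: if each $X_i$ is $(N+D_s)$-adapted to $(\beta_{y_i},\gamma_{y_i})$, then $s(X)$ is $N$-adapted to $(\beta_s,\gamma_s)$.}}
\end{equation}

\emph{Variables.} For $s=y_i$ take bases of $U_i$ and $U_i^\perp$, clear denominators, and put $D_s=0$.

\emph{Complements.} For $s=s_1'$ put $\beta_s=\gamma_{s_1}$, $\gamma_s=\beta_{s_1}$, $D_s=D_{s_1}$. Since $s(X)=s_1(X)^\perp$ and $s(X)^\perp=s_1(X)$, the two conditions are interchanged, and the same holds for the spanning properties.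

\emph{Joins.} For $s=s_1+s_2$ put $\beta_s=\beta_{s_1}\cup\beta_{s_2}$. The space $s(U)^\perp=s_1(U)^\perp\cap s_2(U)^\perp$ is an intersection, and new spanning vectors are needed. Take a $K$-basis of it, write each basis vector as a $K$-combination of $\gamma_{s_1}$ and as a $K$-combination of $\gamma_{s_2}$, and multiply it by a common denominator of all these coefficients. The resulting set $\gamma_s\subset A^n$ spans $s(U)^\perp$, and each $g\in\gamma_s$ is an $A$-combination of $\gamma_{s_1}$ and an $A$-combination of $\gamma_{s_2}$. Let $\delta\ge0$ bound the degrees of the coefficients, and put $D_s=\delta+\max(D_{s_1},D_{s_2})$. Let the $X_i$ be $(N+D_s)$-adapted. Then, for $k=1,2$, they are $(N+\delta+D_{s_k})$-adapted, so $s_k(X)$ is $(N+\delta)$-adapted to $(\beta_{s_k},\gamma_{s_k})$. Let $h\in A_N$. If $b\in\beta_{s_k}$, then $\Psi(hb)\in s_k(X)\subseteq s(X)$. If $g\in\gamma_s$ and $k\in\{1,2\}$, write $g=\sum_ja_jg_j$ with $g_j\in\gamma_{s_k}$ and $a_j\in A_\delta$. Then $ha_j\in A_{N+\delta}$, so $\Psi(hg)=\sum_j\Psi(ha_jg_j)\in s_k(X)^\perp$. Hence $\Psi(hg)\in s_1(X)^\perp\cap s_2(X)^\perp=s(X)^\perp$. This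 proves \eqref{eq:adapt}.

Now let $X_i=\sum\Psi(ub)R$, the sum over $b\in\beta_{y_i}$ and the monomials $u$ of degree $\le D_t$. It is finitely generated, so $X_i\in L(R)$. It contains $\Psi(hb)$ for all $h\in A_{D_t}$, because $\Psi$ is $F$-linear and $F$ acts by right multiplication with elements of $R$. For $g\in\gamma_{y_i}$ and any $h\in A$ we have $(ub,hg)=uh\,(b,g)=0$, so $\Psi(ub)^*\Psi(hg)=0$ by Proposition~\ref{prop:hankel}, and $\Psi(hg)\in X_i^\perp$. Thus each $X_i$ is $D_t$-adapted, and $t(X)$ is $0$-adapted to $(\beta_t,\gamma_t)$. Since $t(U)\neq0$, there is $0\ne b\in\beta_t$, and $0\ne\Psi(b)\in t(X)$ by the injectivity of $\Psi$.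
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unbounded}]
Take $R$ and $F$ from Proposition~\ref{prop:ring}; they do not depend on $n$. Let $n\ge2$, and suppose that an identity $p=q$ fails in $P_{F,n}$. Then $t=(p+q)(pq)'$ takes a nonzero value in $P_{F,n}$, hence in $L(R)$ by Proposition~\ref{prop:simulate}. So $p=q$ fails in $L(R)\in V$, because $p=q$ makes $t$ vanish. Thus $P_{F,n}$ satisfies all identities of $V$, and $P_{F,n}\in V$.
\end{proof}

\section{The classification by height}\label{sec:class}

\begin{lemma}\label{lem:low}
If all s.i.\ members of a nontrivial variety $V$ have height $\le2$, then $V=BA$ or $V=\operatorname{Var}(MO_n)$ for some $2\le n\le\omega$.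
\end{lemma}

\begin{proof}
An s.i.\ member has more than one element, so it is $\mathbf 2$ or some $MO_\kappa$, and $\kappa\ge2$ because the two projection kernels of $MO_1\cong\mathbf 2\times\mathbf 2$ meet in the identity. These members generate $V$. Note that $\mathbf 2$ and $MO_j$ with $j\le\kappa$ embed in $MO_\kappa$. If no $MO_\kappa$ occurs, then $V=\operatorname{Var}(\mathbf 2)=BA$. If the $\kappa$ that occur are finite with maximum $n$, then $V=\operatorname{Var}(MO_n)$. Otherwise $V$ contains all $MO_j$, $2\le j<\omega$. An identity holds in an algebra if it holds in all finitely generated subalgebras, and a finitely generated subalgebra of any $MO_\kappa$ involves finitely many pairs of atoms and so embeds in some $MO_j$, $2\le j<\omega$. Hence both $V$ and $\operatorname{Var}(MO_\omega)$ are generated by these $MO_j$, and they are equal.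
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bruns}]
By Lemma~\ref{lem:low}, $V$ has an s.i.\ member $L$ of height $\ge3$. If the height is finite, Proposition~\ref{prop:finite} gives an orthocomplemented plane $[0,u]$, which lies in $V$ by Lemma~\ref{lem:interval}. If it is infinite, Theorem~\ref{thm:unbounded} gives $P_{F,3}\in V$.
\end{proof}

For Theorem~\ref{thm:tri} we need the converse of Lemma~\ref{lem:low}, and we need to know that planes and the lattices $P_{F,n}$ count as s.i.\ members.

\begin{lemma}\label{lem:jonsson}
Every s.i.\ member of $\operatorname{Var}(MO_\omega)$ has height $\le2$.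
\end{lemma}

\begin{proof}
By J\'onsson's lemma it lies in $HSP_U(MO_\omega)$. The absence of a four-element chain is expressed by a universal first-order sentence, so it passes to ultraproducts and subalgebras. It passes to homomorphic images: if $b_0,\dots,b_3$ are preimages of the elements of a chain $a_0<\dots<a_3$, then the elements $b_0+\dots+b_i$ are preimages of the $a_i$ and form a four-element chain.
\end{proof}

\begin{lemma}\label{lem:simple}
Orthocomplemented planes and the MOLs $P_{F,n}$ are simple.
\end{lemma}

\begin{proof}
In both cases, for distinct atoms $r,s$ there is a third atom $t\le r+s$: a third point of the line $r+s$, or $K(v+w)$ for $r=Kv$, $s=Kw$. Then $r+t=s+t=r+s$ and $rt=st=0$, so $r\sim s$ by Lemma~\ref{lem:persp}(a). By Lemma~\ref{lem:cong}(b), the kernel of a congruence other than the identity is a nonzero ideal closed under $\sim$. It contains an atom, hence all atoms, hence $1$, which is a finite join of atoms. So the congruence identifies $0$ and $1$, and with them all elements.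
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tri}]
The varieties in (i) are contained in $\operatorname{Var}(MO_\omega)$. By Lemmas~\ref{lem:low} and~\ref{lem:jonsson}, a nontrivial $V$ is in case (i) if and only if all its s.i.\ members have height $\le2$. Otherwise some s.i.\ member has height $\ge3$, and the heights are either bounded, which is (ii), or unbounded, which is (iii). So exactly one case holds.

An orthocomplemented plane is s.i.\ of height $3$ by Lemma~\ref{lem:simple}, so by Lemma~\ref{lem:jonsson} no variety contained in $\operatorname{Var}(MO_\omega)$ contains one. This proves the claim in (i) and one direction of the final equivalence. The claim in (ii) follows from Proposition~\ref{prop:finite} and Lemma~\ref{lem:interval}. In (iii), one direction is Theorem~\ref{thm:unbounded}; conversely, $P_{F,n}$ is s.i.\ of height $n$ by Lemma~\ref{lem:simple}, so if all $P_{F,n}$ lie in $V$, the heights are unbounded.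

Finally let $V\not\subseteq\operatorname{Var}(MO_\omega)$. Then $V$ is not in case (i), so it contains an orthocomplemented plane $Q$ by Theorem~\ref{thm:bruns}. By Baer's theorem $Q$ is infinite. Some line of $Q$ is then infinite. Indeed, take a point $p$ and a line $m$ not through $p$, from a triple of noncollinear points; the lines through $p$ cover the plane and meet $m$ in distinct points, so if all lines were finite, the plane would be finite. For an infinite line $\ell$, the interval $[0,\ell]\in V$ has height $2$ and infinitely many atoms, so it is $MO_\kappa$ with $\kappa$ infinite, and $MO_\omega\in V$. The inclusion $\operatorname{Var}(MO_\omega)\subseteq V$ is proper because $Q\notin\operatorname{Var}(MO_\omega)$.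
\end{proof}

\begin{remark}
Baer's theorem is needed only in case (ii). For a prime field $F$ the field $F(x_1)$ is countably infinite, so $P_{F,2}$ has height $2$ and countably infinitely many atoms; that is, $P_{F,2}\cong MO_\omega$, and in case (iii) the inclusion $\operatorname{Var}(MO_\omega)\subseteq V$ is the instance $n=2$ of Theorem~\ref{thm:unbounded}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{varMOL}
\emph{On varieties of modular ortholattices which are generated by their finite-dimensional members},
\texttt{http://www2.mathematik.tu-darmstadt.de/\allowbreak\textasciitilde herrmann/\allowbreak recherche/\allowbreak involutivelattices/\allowbreak ortholattices/\allowbreak abstractMOLs/\allowbreak hr.pdf}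

\bibitem{vN}
von Neumann, \emph{Continuous Geometry}, Part II.

\end{thebibliography}
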